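\title{The sharp damping exponent for oscillatory integrals on analytic surfaces in $\mathbb{R}^3$}

\begin{abstract}
Let $S\subset\mathbb{R}^3$ be an analytic surface with Gaussian curvature $K$ and surface measure $d\sigma$. We prove that the Fourier transform of the damped measure $|K|^q\psi\,d\sigma$ is $O(|\xi|^{-1})$ for every $q\ge1$ and every compactly supported $C^2$ density $\psi$, and that no exponent $q<1$ has this property for all analytic surfaces. The upper bound follows from a criterion that is uniform in definable families of phases. For the graphs of $(y-f(x))^mb(x,y)$ with $f''(0)\ne0$ and $b(0,0)\neq0$ the criterion yields the exact threshold $q=(m-1)/(2m-3)$. The proof applies stationary phase in one variable, in a direction adapted to the Hessian, and then van der Corput's lemma along the curves of critical points. Uniformity in $\xi$ comes from o-minimality.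
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $S\subset\mathbb{R}^{n+1}$ be a smooth hypersurface with surface measure $d\sigma$ and Gaussian curvature $K$, and let $\psi\in C_0^\infty(S)$ be non-negative. Following Sogge and Stein, for $q>0$ we consider the damped oscillatory integral
\begin{equation}\label{eq:mu}
\hat\mu_q(\xi)=\int_S e^{i\langle\xi,X\rangle}\,|K(X)|^q\,\psi(X)\,d\sigma(X),\qquad \xi\in\mathbb{R}^{n+1}.
\end{equation}
It \emph{decays optimally} if $|\hat\mu_q(\xi)|\le A|\xi|^{-n/2}$ for all large $|\xi|$, with $A$ independent of $\xi$. This is the rate of decay for surfaces with strictly positive Gaussian curvature. Where $K$ vanishes, the undamped integral can decay more slowly, and on a piece of a hyperplane it does not decay at all in the normal direction. The weight $|K|^q$ removes mass from a neighborhood of $\{K=0\}$, and the Sogge--Stein problem asks for the least $q$ that restores optimal decay.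

We treat analytic surfaces $S\subset\mathbb{R}^3$, where optimal decay means $|\hat\mu_q(\xi)|\le A|\xi|^{-1}$. (If $K\equiv0$, this holds trivially.) The following results are quoted from \cite{DOI}.
\begin{enumerate}
\item[(i)] (Sogge--Stein) For smooth $S\subset\mathbb{R}^{n+1}$ and $q\ge2n$, one has $\hat\mu_q(\xi)=O(|\xi|^{-n/2})$.
\item[(ii)] For analytic $S\subset\mathbb{R}^3$ and $q\ge\frac32$, one has $|\hat\mu_q(\xi)|\le C\|\psi\|_{C^2}|\xi|^{-1}$, with $C$ independent of $\xi$ and $\psi$.
\item[(iii)] For each $q<1$ there are an analytic $S\subset\mathbb{R}^3$ and a non-negative $\psi\in C_0^\infty(S)$ for which optimal decay fails.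
\end{enumerate}
So there is a threshold $q_0\in[1,\frac32]$, and \cite{DOI} leaves its exact value open. We read $q_0$ as the threshold for the whole class of analytic surfaces: $q_0$ is the infimum of those $q'>0$ such that $\hat\mu_q$ decays optimally for every $q\ge q'$, every analytic surface $S\subset\mathbb{R}^3$ and every non-negative $\psi\in C_0^\infty(S)$. An individual surface may have a smaller threshold. Whether optimal decay holds at $q=q_0$ itself is a separate question. We answer both questions, without using (i)--(iii).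

\subsection{Which exponent to expect}
A rigid motion of $S$ rotates $\xi$ and multiplies $\hat\mu_q(\xi)$ by a unimodular factor, so locally we may take $S$ to be a graph $X_3=\phi(X_1,X_2)$. Write $(x,y)$ for the plane variables and $H=\det D^2\phi=\phi_{xx}\phi_{yy}-\phi_{xy}^2$. Then $K=H(1+|\nabla\phi|^2)^{-2}$ and $d\sigma=(1+|\nabla\phi|^2)^{1/2}\,dx\,dy$, so
\begin{equation}\label{eq:graph}
\hat\mu_q(\xi)=\int e^{i(\xi_1x+\xi_2y+\xi_3\phi)}\,|H|^q\,\Psi\,dx\,dy,\qquad \Psi=\psi\,(1+|\nabla\phi|^2)^{1/2-2q}.
\end{equation}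
For $\xi=\lambda(s_1,s_2,1)$ the phase is $\lambda(\phi+s_1x+s_2y)$. Its critical points are the points where $\xi$ is normal to $S$, and such a point is nondegenerate exactly when $H\ne0$ there. The leading term of stationary phase at a nondegenerate critical point has modulus $2\pi\lambda^{-1}|H|^{q-1/2}|\Psi|$, and for $q\ge\frac12$ its coefficient stays bounded as the critical point approaches $\{H=0\}$. The simplest degenerate plane curves point to the same value: for $y=x^m$, $m\ge3$, and $0<q\le1$, the damped integral at the frequency $(0,\lambda)$ has exact order $\lambda^{-((m-2)q+1)/m}$ by Lemma~\ref{lem:homog} below, and this is $O(\lambda^{-1/2})$ if and only if $q\ge\frac12$.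

One would therefore guess $q_0=\frac12$. The guess is wrong, because the remainder in stationary phase is not uniform near $\{H=0\}$. A surface can touch a plane along a whole curve, bend away from it quadratically, and have curvature vanishing only to first order along that curve. In the normal direction the phase is then constant along the curve, and all the decay has to come from one transversal integration.

\subsection{Results}
For complex-valued $\psi\in C_0^2(S)$ we define $\hat\mu_q$ by the same formula \eqref{eq:mu}. For $\psi$ supported in a fixed compact subset of $S$, the norm $\|\psi\|_{C^2}$ is defined by a fixed finite system of charts.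

\begin{theorem}\label{thm:main}
Let $S\subset\mathbb{R}^3$ be an analytic surface, let $S_0\subset S$ be compact and let $q\ge1$. There is a constant $C=C(S,S_0,q)$ such that
\[
|\hat\mu_q(\xi)|\le C\|\psi\|_{C^2}|\xi|^{-1}\qquad(\xi\ne0)
\]
for all $\psi\in C_0^2(S)$ with $\operatorname{supp}\psi\subset S_0$. On the other hand, for $S=\{X_3=(X_2-X_1^2)^2\}$ and a suitable non-negative $\psi\in C_0^\infty(S)$, the estimate $\hat\mu_q(\xi)=O(|\xi|^{-1})$ fails for every $0<q<1$. Hence $q_0=1$, and optimal decay holds at $q=q_0$.
\end{theorem}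

The upper bound is a special case of a criterion for integrals of the form \eqref{eq:graph}. Let $B_\rho$ be the open disc of radius $\rho$ centered at $0\in\mathbb{R}^2$, and let $|D^k\phi|$ be the maximum of the absolute values of the partial derivatives of $\phi$ of order $k$. \emph{Definable} means definable, with parameters, in the structure $\mathbb{R}_{\mathrm{an},\exp}$. This notion is recalled in Section~\ref{sec:omin}; on a first reading one may take $T$ to be a point and $\phi$ to be analytic near $\overline{B'}$.

\begin{theorem}\label{thm:crit}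
Let $R>0$, let $B'\supset\overline{B_R}$ be an open disc, let $T\subset\mathbb{R}^d$ be definable, and let $\phi:T\times B'\to\mathbb{R}$ be definable, with $\phi_\tau=\phi(\tau,\cdot)\in C^3(B')$ for every $\tau\in T$. Assume that all partial derivatives of $\phi_\tau$ of orders $1,2,3$ are bounded by $M$ on $\overline{B_R}$, uniformly in $\tau$. Put $H_\tau=\det D^2\phi_\tau$. Let $q>\frac12$, and assume that for some $C_0$, all $\tau\in T$ and all points of $B_R$ where $H_\tau\ne0$,
\begin{align}
|H_\tau|^q\,|D^3\phi_\tau|&\le C_0\,|D^2\phi_\tau|^2,\label{eq:H1}\\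
\big|\nabla|H_\tau|^q\big|&\le C_0\,|D^2\phi_\tau|.\label{eq:H2}
\end{align}
Then there is a constant $C$, independent of $\tau$, such that
\[
\Big|\int e^{i(\xi_1x+\xi_2y+\xi_3\phi_\tau(x,y))}\,|H_\tau(x,y)|^q\,\Psi(x,y)\,dx\,dy\Big|\le C\|\Psi\|_{C^2}|\xi|^{-1}
\]
for all $\xi\ne0$, all $\tau\in T$ and all $\Psi\in C^2(\mathbb{R}^2)$ with $\operatorname{supp}\Psi\subset\overline{B_{R/2}}$. For $q\ge1$, conditions \eqref{eq:H1} and \eqref{eq:H2} hold automatically, with $C_0=C_0(q,M)$.
\end{theorem}

On a class of surfaces that contains the example of Theorem~\ref{thm:main}, the criterion is sharp.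

\begin{theorem}\label{thm:class}
Let $m\ge2$ be an integer. Suppose that near $X_0\in S$, in suitable Euclidean coordinates centered at $X_0$, the surface $S$ is the graph of $\phi(x,y)=(y-f(x))^m\,b(x,y)$, where $f,b$ are analytic, $f(0)=f'(0)=0$, $f''(0)\ne0$ and $b(0,0)\ne0$. Let $\psi\ge0$ be smooth, with $\psi(X_0)>0$, and supported in a sufficiently small neighborhood of $X_0$, and let $q>0$. Then $\hat\mu_q(\xi)=O(|\xi|^{-1})$ as $|\xi|\to\infty$ if and only if
\[
q\ge\frac{m-1}{2m-3}.
\]
\end{theorem}

The thresholds are $1,\frac23,\frac35,\frac47,\dots$ for $m=2,3,4,5,\dots$. They equal $\frac12+\frac1{2(2m-3)}$ and decrease to the value suggested by the leading term. The extreme case is the least degenerate one, $m=2$.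

After three elementary lemmas (Section~\ref{sec:1d}), we work out the case $m=2$ by hand (Section~\ref{sec:model}); it shows the method and the three difficulties that Sections~\ref{sec:sp}--\ref{sec:key} resolve. Section~\ref{sec:crit} proves Theorem~\ref{thm:crit} and the upper bound in Theorem~\ref{thm:main}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class} and the lower bound.

\section{Oscillatory integrals in one variable}\label{sec:1d}

For a function $r$ on an interval $J$, the variation $\operatorname{Var}_Jr$ is the supremum of $\sum_i|r(t_{i+1})-r(t_i)|$ over finite increasing sequences $(t_i)$ in $J$. It is unchanged by a monotone change of variable. If $r$ is Lipschitz on a compact interval, then $r'$ exists almost everywhere, integration by parts against $C^1$ functions is valid, and the variation equals $\int|r'|$. Throughout, $\lambda>0$.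

\begin{lemma}[integration by parts]\label{lem:ibp}
Let $J$ be a bounded open interval, let $\Phi\in C^1(J)$ be real with $\Phi'$ bounded, and let $r$ be bounded and locally Lipschitz on $J$. Then
\[
\Big|\int_Je^{i\lambda\Phi}\,\Phi'\,r\,dy\Big|\le\lambda^{-1}\big(2\sup_J|r|+\operatorname{Var}_Jr\big).
\]
\end{lemma}

\begin{proof}
On $[a',b']\subset J$ the integral equals $(i\lambda)^{-1}\big([e^{i\lambda\Phi}r]_{a'}^{b'}-\int_{a'}^{b'}e^{i\lambda\Phi}r'\,dy\big)$, and $\int_{a'}^{b'}|r'|\le\operatorname{Var}_Jr$. The integrand is bounded, so we may let $a',b'$ tend to the ends of $J$.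
\end{proof}

\begin{lemma}[van der Corput]\label{lem:vdc}
Let $J$ be a bounded interval, let $g\in C^2(J)$ be real with $|g''|\ge\mu>0$, and let $A$ be bounded and locally Lipschitz on $J$. Then
\[
\Big|\int_Je^{i\lambda g}A\,dx\Big|\le8(\lambda\mu)^{-1/2}\big(\sup_J|A|+\operatorname{Var}_JA\big).
\]
\end{lemma}

\begin{proof}
It suffices to treat compact intervals $[a',b']\subset J$. First let $A\equiv1$, and put $\varrho=(\mu/\lambda)^{1/2}$. Since $g'$ is monotone and $|g''|\ge\mu$, the set $\{|g'|\le\varrho\}$ is an interval of length at most $2\varrho/\mu$. Its complement consists of at most two intervals, on each of which $r=1/g'$ is monotone, of one sign and bounded by $1/\varrho$, so that Lemma~\ref{lem:ibp} gives the bound $3/(\lambda\varrho)$. The total is $2\varrho/\mu+6/(\lambda\varrho)=8(\lambda\mu)^{-1/2}$. Thus $E(x)=\int_{a'}^xe^{i\lambda g}$ satisfies $|E|\le8(\lambda\mu)^{-1/2}$, and for general $A$ we have $\int_{a'}^{b'}E'A=E(b')A(b')-\int_{a'}^{b'}EA'$.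
\end{proof}

The third lemma supplies the lower bounds, and also the Fresnel integral.

\begin{lemma}\label{lem:homog}
Let $m\ge2$ be an integer, $0\le\gamma<m-1$, $\beta=(\gamma+1)/m\in(0,1)$ and $\varepsilon=\pm1$. The limit $c=\lim_{L\to\infty}\int_{-L}^Le^{i\varepsilon\rho^m}|\rho|^\gamma\,d\rho$ exists and equals
\[
c=\tfrac2m\Gamma(\beta)\,e^{i\varepsilon\pi\beta/2}\quad(m\text{ even}),\qquad c=\tfrac2m\Gamma(\beta)\cos\tfrac{\pi\beta}2\quad(m\text{ odd}).
\]
In both cases $c\ne0$. For every $\mathcal A\in C_0^1(\mathbb{R})$,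
\[
\lim_{\lambda\to\infty}\lambda^{\beta}\int e^{i\varepsilon\lambda t^m}|t|^\gamma\mathcal A(t)\,dt=c\,\mathcal A(0).
\]
\end{lemma}

\begin{proof}
The substitution $v=\rho^m$ gives $\int_0^Le^{i\rho^m}\rho^\gamma d\rho=\frac1m\int_0^{L^m}e^{iv}v^{\beta-1}dv$. Rotate the contour to the positive imaginary axis. The arc $|v|=\epsilon$ contributes $O(\epsilon^\beta)$, and the arc $|v|=V$ contributes at most $V^\beta\int_0^{\pi/2}e^{-2V\theta/\pi}d\theta\le\frac\pi2V^{\beta-1}$. Hence $\int_0^\infty e^{i\rho^m}\rho^\gamma d\rho=\frac1m\Gamma(\beta)e^{i\pi\beta/2}$. For even $m$ the two half-lines contribute equally, and for odd $m$ their contributions are complex conjugates. This gives $c$, and $\cos\frac{\pi\beta}2>0$ because $\beta<1$.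

With $t=\lambda^{-1/m}\rho$, the expression under the limit becomes $\int e^{i\varepsilon\rho^m}|\rho|^\gamma\mathcal A(\lambda^{-1/m}\rho)\,d\rho$. On $\rho>L$ apply Lemma~\ref{lem:ibp} with the phase $\varepsilon\rho^m$ and $r=(\varepsilon m)^{-1}\rho^{\gamma+1-m}\mathcal A(\lambda^{-1/m}\rho)$. The factor $\rho^{\gamma+1-m}$ decreases from $L^{\gamma+1-m}$ to $0$, so $\sup|r|\le L^{\gamma+1-m}\|\mathcal A\|_\infty$ and $\operatorname{Var}r\le L^{\gamma+1-m}(\|\mathcal A\|_\infty+\|\mathcal A'\|_{L^1})$. The half-line $\rho<-L$ reduces to this one by $\rho\mapsto-\rho$. So the part $|\rho|>L$ is $O(L^{\gamma+1-m})$ uniformly in $\lambda$, while the part $|\rho|\le L$ tends to $\mathcal A(0)\int_{-L}^Le^{i\varepsilon\rho^m}|\rho|^\gamma d\rho$ by dominated convergence. Let $\lambda\to\infty$ and then $L\to\infty$.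
\end{proof}

The case $m=2$, $\gamma=0$ gives $\int_{-\infty}^\infty e^{i\lambda u^2}du=e^{i\pi/4}(\pi/\lambda)^{1/2}$. Lemma~\ref{lem:ibp} with $r=1/(2u)$ bounds $\int_D^{D'}e^{i\lambda u^2}du$ by $2/(\lambda D)$ for $0<D<D'$. Therefore
\begin{equation}\label{eq:fresnel}
\Big|\int_{u_a}^{u_b}e^{i\lambda u^2}du-e^{i\pi/4}\Big(\frac\pi\lambda\Big)^{1/2}\Big|\le\frac2\lambda\Big(\frac1{|u_a|}+\frac1{|u_b|}\Big)\qquad(u_a<0<u_b).
\end{equation}

\section{The surface $X_3=(X_2-X_1^2)^2$}\label{sec:model}

Let $\phi=(y-x^2)^2$ and $z=y-x^2$. Then $\phi_{yy}=2$, $\phi_{xy}=-4x$ and $\phi_{xx}=8x^2-4z$, so $H=-8z$. The surface touches the plane $X_3=0$ along the parabola $z=0$, and its curvature vanishes there to first order. To see the mechanism without a smooth cutoff, consider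
\[
I_q(\lambda,s)=\int_{|x|\le1,\ |z|\le1}e^{i\lambda(\phi+s_1x+s_2y)}\,|z|^q\,dx\,dy .
\]
For fixed $x$, the phase has exactly one critical point in $y$, at $z=c:=-s_2/2$. The change of variables $(x,y)\mapsto(x,z)$ has Jacobian $1$, the phase becomes $(z-c)^2-c^2+s_1x-2cx^2$, and
\[
|I_q(\lambda,s)|=|\mathcal X|\,|\mathcal Z|,\qquad\mathcal X=\int_{-1}^1e^{i\lambda(s_1x-2cx^2)}dx,\qquad\mathcal Z=\int_{-1}^1e^{i\lambda(z-c)^2}|z|^q\,dz .
\]

\emph{Failure for $q<1$.} Take $s=0$. Then $\mathcal X=2$ and $\mathcal Z=\lambda^{-(1+q)/2}\int_{|\rho|\le\sqrt\lambda}e^{i\rho^2}|\rho|^qd\rho$, and the last integral has a nonzero limit by Lemma~\ref{lem:homog}. So $I_q(\lambda,0)$ has exact order $\lambda^{-(1+q)/2}$.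

\emph{Optimal decay for $q=1$.} Let $|c|\le1$, the range in which the critical point lies in the interval of integration. For $c=0$ we have $\mathcal Z=(e^{i\lambda}-1)/(i\lambda)$, so $|I_1|\le4/\lambda$. For $c\ne0$, the symmetry $z\mapsto-z$ in $\mathcal Z$ lets us assume $c>0$. Subtract from the amplitude its value at the critical point:
\[
\mathcal Z=c\int_{-1}^1e^{i\lambda(z-c)^2}dz+\int_{-1}^1e^{i\lambda(z-c)^2}\,2(z-c)\,r(z)\,dz,\qquad r(z)=\frac{|z|-c}{2(z-c)} .
\]
Here $r=\frac12$ for $z\ge0$, and $r=-\frac12-\frac c{z-c}$ is increasing for $z\le0$. So $r$ is monotone with $|r|\le\frac12$, and the second integral is at most $2/\lambda$ by Lemma~\ref{lem:ibp}. With the trivial bound $|\mathcal X|\le2$, this \emph{error term} contributes at most $4/\lambda$. The first integral, the \emph{main term}, is only of size $c\lambda^{-1/2}$, and the missing factor has to come from $\mathcal X$. The phase of $\mathcal X$ has second derivative $-4c$, which is the value of $H/\phi_{yy}$ on the critical curve $z=c$. Two applications of Lemma~\ref{lem:vdc} bound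 the contribution by
\[
c\cdot8(2\lambda)^{-1/2}\cdot8(4c\lambda)^{-1/2}\le23\,c^{1/2}\lambda^{-1}.
\]

For general $q$ the same splitting gives a main term bounded by $23\,|c|^{q-1/2}\lambda^{-1}$, which is acceptable for $q\ge\frac12$, in agreement with the guess in the introduction. The condition $q\ge1$ comes from the error term: the quotient $(|z|^q-|c|^q)/(2(z-c))$ has to be bounded, and at $c=0$ its modulus is $\frac12|z|^{q-1}$.

Three features of the example are special.
\begin{enumerate}
\item[(a)] The variables separate. In general they do not, so the main term has to be computed with its phase, up to an error $O(1/\lambda)$ that is uniform even where the second derivative of the phase is small. This is done in Section~\ref{sec:sp}.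
\item[(b)] The quotient $r$ is visibly monotone. Pointwise bounds on $r'$ are no substitute, since $r'(z)=c/(z-c)^2$ has size $1/c$ near $z=0$. In general we count intervals of monotonicity by o-minimality (Section~\ref{sec:omin}).
\item[(c)] The derivative $\phi_{yy}$ is bounded below. In general the whole Hessian may vanish at some points, and the direction of the first integration has to be chosen point by point (Section~\ref{sec:key}).
\end{enumerate}

\section{Stationary phase with error $O(1/\lambda)$}\label{sec:sp}

The usual remainder in stationary phase involves higher derivatives of the amplitude and negative powers of the second derivative of the phase. The next lemma needs only one derivative of the amplitude and no lower bound for $|\Phi''|$. In exchange, the amplitude must be small where $\Phi''$ is small, in the sense of \eqref{eq:AB}, and the variation of one explicit quotient must be controlled by its supremum.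

\begin{lemma}\label{lem:sp}
Let $I=(a,b)$ be bounded, let $\Phi\in C^3([a,b])$ be real with $\Phi''\ne0$ on $I$, and let $F$ be continuous on $[a,b]$, positive and locally Lipschitz on $I$, with $F(a)=F(b)=0$. Let $L,\nu\ge1$ and assume
\begin{equation}\label{eq:AB}
|F'|\le L|\Phi''|\quad\text{a.e.\ on }I,\qquad F\,|\Phi'''|\le L\,(\Phi'')^2\quad\text{on }I.
\end{equation}
There is a constant $C$, depending only on $L$ and $\nu$, with the following properties.
\begin{enumerate}
\item[(a)] If $\Phi'$ has no zero in $I$ and $r_0=F/\Phi'$ satisfies $\operatorname{Var}_Ir_0\le\nu\sup_I|r_0|$, then $|\int_Ie^{i\lambda\Phi}F\,dy|\le C/\lambda$.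
\item[(b)] Let $\Phi'(c)=0$ with $c\in I$, and put $\kappa=|\Phi''(c)|$, $\varepsilon=\operatorname{sgn}\Phi''(c)$ and
\[
r_c=\frac{2F}{|\Phi'|}-F(c)\Big(\frac2\kappa\Big)^{1/2}\frac1{|\Phi-\Phi(c)|^{1/2}}\qquad\text{on }I\setminus\{c\}.
\]
If $\operatorname{Var}_Jr_c\le\nu\sup_J|r_c|$ for $J=(a,c)$ and $J=(c,b)$, then
\[
\Big|\int_Ie^{i\lambda\Phi}F\,dy-e^{i\lambda\Phi(c)}e^{i\varepsilon\pi/4}\Big(\frac{2\pi}{\lambda\kappa}\Big)^{1/2}F(c)\Big|\le\frac C\lambda .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\Phi''$ has one sign on $I$, the function $\Phi'$ is strictly monotone on $[a,b]$ and has at most one zero. Integrating the first inequality in \eqref{eq:AB} over compact subintervals of $I$ and using continuity at $a$ and $b$, we get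
\begin{equation}\label{eq:FPhi}
|F(y)-F(y')|\le L\,|\Phi'(y)-\Phi'(y')|\qquad(y,y'\in[a,b]).
\end{equation}
In other words, $F$ is a Lipschitz function of $\Phi'$.

(a) Now $\Phi'$ is monotone and of one sign on $I$. Let $e$ be the endpoint at which $|\Phi'|$ is smaller. Since $F(e)=0$, \eqref{eq:FPhi} gives $F(y)\le L(|\Phi'(y)|-|\Phi'(e)|)\le L|\Phi'(y)|$. So $|r_0|\le L$, and Lemma~\ref{lem:ibp} gives the bound $(2+\nu)L/\lambda$.

(b) Replacing $\Phi$ by $-\Phi$ conjugates both terms and leaves the hypotheses unchanged, so we may assume $\Phi''>0$ on $I$.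

\emph{Step 1: a scale on which $\Phi''$ is nearly constant.} By the second inequality in \eqref{eq:AB}, $|(\log\Phi'')'|\le L\Phi''/F$. This suggests introducing $P=F/\Phi''$, a positive locally Lipschitz function on $I$. Both inequalities in \eqref{eq:AB} give
\[
|P'|\le\frac{|F'|}{\Phi''}+\frac{F|\Phi'''|}{(\Phi'')^2}\le2L\quad\text{a.e.}
\]
Let $p=P(c)$, so that $F(c)=\kappa p$, and let $\delta=p/(4L)$. For $y\in I$ with $|y-c|\le\delta$ we have $P(y)\ge p/2$, hence $|(\log\Phi'')'|\le2L/p$ and $|\log(\Phi''(y)/\kappa)|\le2L\delta/p=\frac12$. Therefore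
\begin{equation}\label{eq:scale}
\tfrac12\kappa\le\Phi''\le2\kappa,\qquad|\Phi'''|\le4L\kappa/p\qquad(y\in I,\ |y-c|\le\delta).
\end{equation}
At these points $F=P\Phi''\ge p\kappa/4$. Since $F$ tends to $0$ at $a$ and $b$, neither endpoint lies within distance $\delta$ of $c$, that is, $[c-\delta,c+\delta]\subset I$.

\emph{Step 2: the coordinate in which the phase is quadratic.} Write $h=y-c$. By Taylor's formula $\Phi(y)-\Phi(c)=h^2k(y)$ with $k(y)=\int_0^1(1-t)\Phi''(c+th)\,dt$, where $k>0$, $k\in C^1(I)$ and $k(c)=\kappa/2$. Put $u=h\sqrt{k}$, so that $u^2=\Phi-\Phi(c)$. Then $u\in C^1(I)$, $u'(c)=\sqrt{\kappa/2}$, and $u'=\Phi'/(2u)>0$ for $y\ne c$. So $u$ is an increasing $C^1$ diffeomorphism of $I$ onto $(u_a,u_b)$, where $u_a<0<u_b$ are the values at $a$ and $b$ of its continuous extension. Let $w=dy/du$, so that $w=2u/\Phi'$ for $u\ne0$ and $w_0:=w|_{u=0}=\sqrt{2/\kappa}$. As in Section~\ref{sec:model}, we subtract the value of the amplitude at the critical point: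
\begin{equation}\label{eq:split}
\int_Ie^{i\lambda(\Phi-\Phi(c))}F\,dy=F(c)\,w_0\int_{u_a}^{u_b}e^{i\lambda u^2}du+\int_{u_a}^{u_b}e^{i\lambda u^2}\,u\,r\,du,
\end{equation}
where
\[
r=\frac{Fw-F(c)w_0}u=\frac{2F}{\Phi'}-\frac{F(c)w_0}u=\operatorname{sgn}(h)\,r_c .
\]

For $0<|h|\le\delta$ write $\Phi'=\kappa h(1+\alpha_1)$ and $u=h\sqrt{\kappa/2}\,\sqrt{1+\alpha_2}$. The numbers $1+\alpha_1$ and $1+\alpha_2=2k/\kappa$ are averages of $\Phi''/\kappa$ over the segment from $c$ to $y$, with the weights $dt$ and $2(1-t)\,dt$. By \eqref{eq:scale},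
\begin{equation}\label{eq:alphas}
1+\alpha_1,\ 1+\alpha_2\in[\tfrac12,2],\qquad|\alpha_1|,|\alpha_2|\le4L|h|/p .
\end{equation}
In particular $|\Phi'|\ge\frac12\kappa|h|$ and $|u|\ge\frac12\sqrt\kappa\,|h|$ for $|h|\le\delta$. Since $\Phi'$ and $u$ are increasing and $c\pm\delta\in I$,
\begin{equation}\label{eq:far}
|\Phi'|\ge\tfrac12\kappa\delta,\qquad|u|\ge\tfrac12\sqrt\kappa\,\delta\qquad(y\in[a,b],\ |h|\ge\delta).
\end{equation}

\emph{Step 3: the error term.} Using $w/u=2/\Phi'$, we write
\[
r=\frac{2(F-F(c))}{\Phi'}+F(c)\,\frac{w-w_0}u .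
\]
The first term is bounded by $2L$, by \eqref{eq:FPhi} with $y'=c$. For the second, let first $0<|h|\le\delta$. Then $w=w_0\sqrt{1+\alpha_2}/(1+\alpha_1)$, and \eqref{eq:alphas} gives
\[
|w-w_0|=w_0\,\frac{|\sqrt{1+\alpha_2}-1-\alpha_1|}{1+\alpha_1}\le2w_0(|\alpha_1|+|\alpha_2|)\le16L\,w_0\frac{|h|}p ,
\]
so $|w-w_0|/|u|\le32\sqrt2\,L/(\kappa p)$. For $|h|\ge\delta$, \eqref{eq:far} gives
\[
\frac{|w-w_0|}{|u|}\le\frac2{|\Phi'|}+\frac{w_0}{|u|}\le\frac{4+2\sqrt2}{\kappa\delta}\le\frac{28L}{\kappa p}.
\]
Since $F(c)=\kappa p$, we obtain $|r|\le48L$ on $I\setminus\{c\}$. By hypothesis the variation of $r$ on each side of $c$ is at most $48L\nu$, whether $r$ is viewed as a function of $y$ or of $u$. Also $r$ is locally Lipschitz in $y\ne c$, hence in $u\ne0$. Lemma~\ref{lem:ibp} with the phase $u^2$ on $(u_a,0)$ and on $(0,u_b)$ bounds the last integral in \eqref{eq:split} by $C/\lambda$.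

\emph{Step 4: the main term.} We have $w_0(\pi/\lambda)^{1/2}=(2\pi/(\lambda\kappa))^{1/2}$. By \eqref{eq:fresnel} and \eqref{eq:far} at $y=a,b$, replacing the first integral in \eqref{eq:split} by the full Fresnel integral costs at most
\[
\frac2\lambda\,\kappa p\,\sqrt{\frac2\kappa}\cdot\frac4{\sqrt\kappa\,\delta}=\frac{32\sqrt2\,L}\lambda.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:sp}
The ratio of the main term to $1/\lambda$ is of order $F(c)(\lambda/\kappa)^{1/2}=4L\,\delta/(\lambda\kappa)^{-1/2}$. So part (b) is an asymptotic formula when $\delta$ exceeds the width $(\lambda\kappa)^{-1/2}$ of the stationary zone, and otherwise both terms are $O(1/\lambda)$. The hypothesis $F(a)=F(b)=0$ cannot be dropped: for $F\equiv1$ and $\Phi=y^2$ on $(0,1)$, \eqref{eq:AB} holds and $\Phi'$ has no zero in $I$, but the integral is $\frac12e^{i\pi/4}(\pi/\lambda)^{1/2}+O(1/\lambda)$. For this reason all cutoffs below are continuous and vanish on the boundary of the set where they are used.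
\end{remark}

\section{Definable families}\label{sec:omin}

Lemma~\ref{lem:sp} will be applied on every line $x=\text{const}$, for every $s\in\mathbb{R}^2$ and every $\tau$, and we need one constant $\nu$ for all the resulting quotients. For polynomials of degree at most $k\ge1$ such a constant comes from counting: the derivative of a nonconstant one has at most $k-1$ zeros, so an interval splits into at most $k$ intervals of monotonicity, and $\operatorname{Var}r\le2k\sup|r|$. For general smooth families there is no such constant, as $\sin(y/a)$ on $0<y<1$ shows when $a\to0$. O-minimality extends the counting argument to a class of functions large enough for our purpose. This is the only place where the proof of the upper bound uses analyticity.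

A \emph{structure} on $\mathbb{R}$ is a collection of subsets of the spaces $\mathbb{R}^k$, $k\ge1$, called \emph{definable sets}, that contains all semialgebraic sets (finite Boolean combinations of sets $\{Q>0\}$, with $Q$ a real polynomial) and is closed under finite unions, complements, Cartesian products and coordinate projections. A map is definable if its graph is. A \emph{restricted analytic function} is a function $\mathbb{R}^k\to\mathbb{R}$ that vanishes outside $[-1,1]^k$ and agrees on $[-1,1]^k$ with a function analytic in a neighborhood of that cube. The structure $\mathbb{R}_{\mathrm{an},\exp}$ is the smallest one in which $\exp$ and all restricted analytic functions are definable. It is \emph{o-minimal}: every definable subset of $\mathbb{R}$ is a finite union of points and open intervals \cite{vdDM,vdDMM}.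

The connectives ``and'', ``or'', ``not'' and the quantifiers over real numbers correspond to intersection, union, complement and projection. So a set described by a finite formula in terms of definable sets and functions is definable. We use the following instances.
\begin{itemize}
\item Sums, products, quotients, maxima and compositions of definable functions are definable, and so are partial derivatives, by the $\epsilon$--$\delta$ formula for the limit.
\item For each real $q$, the function $t^q=\exp(q\log t)$, $t>0$, is definable. This is why $\exp$ is needed.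
\item If $\phi$ is analytic in a neighborhood of a closed disc, its restriction to the disc is definable. Indeed, cover the disc by finitely many closed squares in the domain of analyticity; on each of them $\phi$ is a restricted analytic function after an affine rescaling.
\end{itemize}
For $\mathcal A\subset\mathbb{R}^k\times\mathbb{R}$ and $a\in\mathbb{R}^k$ let $\mathcal A_a=\{t:(a,t)\in\mathcal A\}$.

\begin{proposition}\label{prop:omin}
Let $\mathcal A\subset\mathbb{R}^k\times\mathbb{R}$ and $f:\mathcal A\to\mathbb{R}$ be definable. There is an integer $n_0$ such that for every $a\in\mathbb{R}^k$: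
\begin{enumerate}
\item[(a)] $\mathcal A_a$ has at most $n_0$ connected components;
\item[(b)] $\mathcal A_a$ is a disjoint union of at most $n_0$ points and open intervals, with $f(a,\cdot)$ continuous and monotone on each of these intervals;
\item[(c)] if $J\subset\mathcal A_a$ is an interval on which $f(a,\cdot)$ is continuous, then $\operatorname{Var}_Jf(a,\cdot)\le2n_0\sup_J|f(a,\cdot)|$.
\end{enumerate}
\end{proposition}

\begin{proof}
Parts (a) and (b) are standard consequences of cell decomposition \cite[Ch.~3]{vdD}. For (c), the decomposition in (b) cuts $J$ into points and at most $n_0$ intervals. By continuity, $f(a,\cdot)$ is monotone on the closure in $J$ of each of these intervals, so its variation there is at most $2\sup_J|f(a,\cdot)|$. These closures cover $J$, and the variation is additive over adjacent intervals.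
\end{proof}

We apply the proposition only to real functions that do not contain $\lambda$; the variables $\tau,s,x,\dots$ are collected in the parameter $a$.

\section{The estimate for a fixed cutoff}\label{sec:key}

A smooth cutoff $\Psi$ need not be definable, so it cannot be part of the amplitude $F$ in Lemma~\ref{lem:sp}. We first use the semialgebraic cutoff
\[
\eta(x,y)=\max(R^2-x^2-y^2,0),
\]
and prove an estimate that is uniform over all linear perturbations of the phase. In Section~\ref{sec:crit} a Fourier expansion turns $\Psi/\eta$ into a sum of such perturbations.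

\begin{proposition}\label{prop:key}
Under the hypotheses of Theorem~\ref{thm:crit} there is a constant $C$ such that for all $\lambda>0$, $s\in\mathbb{R}^2$ and $\tau\in T$,
\[
\Big|\int_{B_R}e^{i\lambda(\phi_\tau+s_1x+s_2y)}\,|H_\tau|^q\,\eta\,dx\,dy\Big|\le C\lambda^{-1}.
\]
\end{proposition}

In this section and the next, $C$ denotes constants that may depend on the family $\phi$ and on $R,q,M,C_0$, but not on $\lambda,s,\xi,\tau,\Psi$ or the point. ``Boundedly many'' is understood in the same way. We suppress $\tau$.

\subsection{Choosing the direction of integration}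
Conditions \eqref{eq:H1} and \eqref{eq:H2} bound derivatives in terms of the whole Hessian, whereas \eqref{eq:AB} asks for bounds in terms of the second derivative along the line of integration. So we must integrate in a direction in which the second derivative is comparable to $|D^2\phi|$. The two coordinate directions do not suffice: for $\phi=xy$ both $\phi_{xx}$ and $\phi_{yy}$ vanish, while $H=-1$. Three directions do. For symmetric $2\times2$ matrices $A$ put
\[
v_1=(1,0),\quad v_2=(0,1),\quad v_3=(1,1)/\sqrt2,\qquad N(A)=\max_j|\langle Av_j,v_j\rangle| .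
\]
Since $\langle Av_3,v_3\rangle=A_{12}+\frac12(A_{11}+A_{22})$, we have $|A_{11}|,|A_{22}|\le N(A)$ and $|A_{12}|\le2N(A)$, and conversely $N(A)\le2\max|A_{kl}|$. So $N$ is a norm, $|\det A|\le5N(A)^2$, and $N:=N(D^2\phi)$ satisfies $\frac12|D^2\phi|\le N\le2|D^2\phi|\le2M$ on $B_R$.

We need a partition of unity subordinate to the three choices of direction. It depends on the point only through the direction of the Hessian. For $A\ne0$ let
\[
\theta_j(A)=\max\Big(\frac{|\langle Av_j,v_j\rangle|}{N(A)}-\frac12,\,0\Big),\qquad\chi_j=\frac{\theta_j}{\Theta},\qquad\Theta=\theta_1+\theta_2+\theta_3 .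
\]

\begin{lemma}\label{lem:chi}
The functions $\chi_j$ are semialgebraic on $\{A\ne0\}$, $0\le\chi_j\le1$ and $\sum_j\chi_j=1$. If $\chi_j(A)>0$, then $|\langle Av_j,v_j\rangle|\ge\frac12N(A)$. For $A,A'\ne0$,
\[
|\chi_j(A)-\chi_j(A')|\le16\,N(A-A')/N(A).
\]
\end{lemma}

\begin{proof}
For the index $j$ that attains the maximum in $N(A)$ we have $\theta_j(A)=\frac12$, so $\Theta\ge\frac12$, and all but the last statement follow from the definitions. Put $\ell=|\langle Av_j,v_j\rangle|$, $\ell'=|\langle A'v_j,v_j\rangle|$ and $\Delta=N(A-A')/N(A)$. Then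
\[
|\theta_j(A)-\theta_j(A')|\le\frac{|\ell-\ell'|}{N(A)}+\frac{\ell'}{N(A')}\,\frac{|N(A')-N(A)|}{N(A)}\le2\Delta ,
\]
so $|\Theta(A)-\Theta(A')|\le6\Delta$ and
\[
|\chi_j(A)-\chi_j(A')|\le\frac{|\theta_j(A)-\theta_j(A')|}{\Theta(A)}+\chi_j(A')\frac{|\Theta(A')-\Theta(A)|}{\Theta(A)}\le4\Delta+12\Delta.\qedhere
\]
\end{proof}

Let $F_j=|H|^q\,\eta\,\chi_j(D^2\phi)$ on $B_R\cap\{H\ne0\}$, and $F_j=0$ elsewhere in $\mathbb{R}^2$. Then $|H|^q\eta=F_1+F_2+F_3$ on $B_R$, and each $F_j$ is definable as a function of $(\tau,x,y)$. Each $F_j$ is continuous on $\mathbb{R}^2$, because $0\le F_j\le|H|^q\eta$ on $B_R$ and the right side tends to $0$ at $\{H=0\}$ and at $\partial B_R$.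

Fix $j$, write $F=F_j$ and $\chi=\chi_j(D^2\phi)$, and rotate the plane so that $v_j$ becomes the $y$-direction. The rotation preserves $B_R$, $\eta$, $H$ and definability, it rotates $s$, and it changes $|D^k\phi|$ by at most a fixed factor. We keep $N$ and $\chi$ as the same functions of the point and call the new coordinates $(x,y)$ again. It suffices to bound $\int e^{i\lambda\Phi}F\,dx\,dy$, where $\Phi=\phi+s_1x+s_2y$. On the open set $U=\{F>0\}\subset B_R$ we have $H\ne0$, $N>0$ and
\begin{equation}\label{eq:U}
\tfrac12N\le|\phi_{yy}|\le N,\qquad|H|\le5N^2 .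
\end{equation}

\subsection{Integration in $y$}
We verify the hypotheses of Lemma~\ref{lem:sp} on each line $x=\text{const}$. On $U$ the functions $|H|^q$, $\eta$ and $D^2\phi$ are $C^1$, so $F$ is locally Lipschitz on $U$ by Lemma~\ref{lem:chi}, and $|\partial_y\chi|\le C|D^3\phi|/N$ almost everywhere on each line. By the product rule, almost everywhere on the part of the line in $U$,
\[
|\partial_yF|\le R^2\big|\nabla|H|^q\big|+2R\,|H|^q+C\,|H|^q\,\frac{|D^3\phi|}N\le CN\le C|\phi_{yy}| .
\]
The first term is handled by \eqref{eq:H2}. The second uses $|H|^q\le CN^{2q}\le CN$, which holds because $q\ge\frac12$ and $N\le2M$. The third term is the price of the partition of unity, and \eqref{eq:H1} pays it. Condition \eqref{eq:H1} also gives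
\[
F\,|\phi_{yyy}|\le C|H|^q|D^3\phi|\le CN^2\le C\phi_{yy}^2\qquad\text{on }U.
\]

Fix $x\in(-R,R)$. By Proposition~\ref{prop:omin}(a), with parameters $(\tau,x)$, the open set $U_x=\{y:F(x,y)>0\}$ has at most $n_0$ components. Let $I=(a,b)$ be one of them. Then $F(x,a)=F(x,b)=0$ by continuity, $\Phi(x,\cdot)\in C^3([a,b])$ because $\overline{B_R}\subset B'$, and $\Phi_{yy}=\phi_{yy}\ne0$ on $I$. The last two displays are \eqref{eq:AB} with a constant $L\le C$. It remains to find $\nu$. The quotient $r_0=F(x,y)/\Phi_y(x,y)$ is a definable function of $(\tau,s,x;y)$ on the set where $(x,y)\in B_R$ and $\Phi_y\ne0$. The quotient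
\[
r_c=\frac{2F(x,y)}{|\Phi_y(x,y)|}-F(x,c)\Big(\frac2{|\phi_{yy}(x,c)|}\Big)^{1/2}\frac1{|\Phi(x,y)-\Phi(x,c)|^{1/2}}
\]
is a definable function of $(\tau,s,x,c;y)$ on the set where both points lie in $B_R$ and the three denominators are nonzero. Each is continuous in $y$ on the intervals named in Lemma~\ref{lem:sp}, so Proposition~\ref{prop:omin}(c) provides one $\nu$ for all values of the parameters.

Let
\[
Z=\{(x,y)\in U:\phi_y+s_2=0\}.
\]
Each point of the fiber $Z_x$ lies in exactly one component $I$, and each $I$ contains at most one such point, so $\#Z_x\le n_0$. Summing Lemma~\ref{lem:sp} over the components of $U_x$, we get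
\begin{equation}\label{eq:inner}
\Big|\int e^{i\lambda\Phi(x,y)}F(x,y)\,dy-\Big(\frac{2\pi}\lambda\Big)^{1/2}G(x)\Big|\le\frac C\lambda,
\end{equation}
where
\[
G(x)=\sum_{c\in Z_x}e^{i\varepsilon\pi/4}\,e^{i\lambda\Phi(x,c)}\,\frac{F(x,c)}{|\phi_{yy}(x,c)|^{1/2}},\qquad\varepsilon=\operatorname{sgn}\phi_{yy}(x,c).
\]
Since $x$ ranges over $(-R,R)$, the proposition follows once we show that $G$ is bounded and measurable and that $|\int_{-R}^RG\,dx|\le C\lambda^{-1/2}$.

\subsection{Integration along the critical curves}
We first organize $Z$ into boundedly many graphs. For $1\le i\le n_0$ let $X_i=\{x:\#Z_x\ge i\}$, and for $x\in X_i$ let $c_i(x)$ be the point of $Z_x$ that has exactly $i-1$ points of $Z_x$ below it. Both $X_i$ and $c_i$ are definable with parameters $(\tau,s)$. By Proposition~\ref{prop:omin}(b), $X_i$ is, up to finitely many points, a disjoint union of boundedly many open intervals on which $c_i$ is continuous. Fix one such interval $J$ and write $c=c_i$.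

Near a point $(x_0,c(x_0))$, $x_0\in J$, the zero set of $\phi_y+s_2$ is the graph of a $C^2$ function, by the implicit function theorem, since $\phi_y\in C^2$ and $\phi_{yy}\ne0$ on $U$. The continuous function $c$ agrees with that function near $x_0$. So $c\in C^2(J)$ and $c'=-\phi_{xy}/\phi_{yy}$. The sign $\varepsilon$ is constant on $J$, because $\phi_{yy}(x,c(x))$ is continuous and nonzero. The contribution of $c$ to $G$ on $J$ is $e^{i\varepsilon\pi/4}e^{i\lambda g}A$, with
\[
g(x)=\Phi(x,c(x)),\qquad A(x)=F|\phi_{yy}|^{-1/2}\big|_{(x,c(x))}.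
\]
Since $\Phi_y=0$ along the curve, $g'=\phi_x+s_1$, and
\[
g''=\phi_{xx}+\phi_{xy}\,c'=\frac H{\phi_{yy}}\Big|_{(x,c(x))},\qquad0<|g''|\le10N\le20M
\]
by \eqref{eq:U}. The curvature that was not used in the $y$-integration reappears as the second derivative of the new phase. The damping factor can be written in terms of it: since $|H|=|g''||\phi_{yy}|$ on the curve and $q\ge\frac12$,
\begin{equation}\label{eq:A}
0<A=|g''|^q\,|\phi_{yy}|^{q-1/2}\,\eta\,\chi\le C|g''|^q .
\end{equation}
Also $A$ is locally Lipschitz on $J$, as $F$ is locally Lipschitz on $U$ and $c$ and $\phi_{yy}$ are $C^1$. In particular $G$ is bounded and piecewise continuous.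

In the example of Section~\ref{sec:model}, $g''$ was constant. In general it has no positive lower bound on $J$, so Lemma~\ref{lem:vdc} does not apply to $J$ at once. But by \eqref{eq:A} the amplitude is small where $g''$ is small, and we decompose dyadically. For $k\in\mathbb{Z}$ let
\[
J_k=\{x\in J:2^{-k-1}<|g''(x)|\le2^{-k}\}.
\]
These sets are disjoint, they exhaust $J$ because $g''\ne0$, and $J_k$ is empty unless $2^{-k-1}<20M$. The set $\{x\in X_i:t/2<|H/\phi_{yy}|(x,c_i(x))\le t\}$ is definable with parameters $(\tau,s,t)$, so by Proposition~\ref{prop:omin}(a) it has boundedly many components. Taking $t=2^{-k}$ and intersecting with $J$, we see that $J_k$ is a union of boundedly many points and intervals, uniformly in $k$. On each of these intervals $A\le C2^{-kq}$. The function $F|\phi_{yy}|^{-1/2}$ at $(x,c_i(x))$ is definable on $X_i$ with parameters $(\tau,s)$, so $\operatorname{Var}A\le C2^{-kq}$ there by Proposition~\ref{prop:omin}(c). Lemma~\ref{lem:vdc} with $\mu=2^{-k-1}$ gives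
\[
\Big|\int_Je^{i\lambda g}A\,dx\Big|\le C\sum_k2^{-kq}(\lambda2^{-k})^{-1/2}=C\lambda^{-1/2}\sum_k2^{-k(q-1/2)}\le C\lambda^{-1/2}.
\]
The series converges because the indices $k$ are bounded below and $q>\frac12$; this is the only use of the strict inequality. Summing over the boundedly many pairs $(i,J)$ gives $|\int_{-R}^RG\,dx|\le C\lambda^{-1/2}$. Together with \eqref{eq:inner}, this proves Proposition~\ref{prop:key}. \qed

\section{The criterion and the case $q\ge1$}\label{sec:crit}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]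
Enlarging $M$, assume $M\ge1$. On $B_R$ we have $|\nabla\phi|\le2M$ and $|\partial_\omega^2\phi|\le2M$ for every unit vector $\omega$. Write $\xi'=(\xi_1,\xi_2)$. Proposition~\ref{prop:key} gives decay in $|\xi_3|$, so we treat separately the frequencies that are nearly horizontal, for which the phase has no critical point.

\emph{The function $|H|^q$ is Lipschitz on $B_R$.} By \eqref{eq:H2}, $|\nabla|H|^q|\le L_0:=C_0M$ on $B_R\cap\{H\ne0\}$. Let $P_1,P_2\in B_R$. If the segment $[P_1,P_2]$ does not meet $\{H=0\}$, then $\big||H(P_1)|^q-|H(P_2)|^q\big|\le L_0|P_1-P_2|$. Otherwise let $P_l'$ be the point of $[P_1,P_2]\cap\{H=0\}$ closest to $P_l$. Then $|H(P_l)|^q\le L_0|P_l-P_l'|\le L_0|P_1-P_2|$ for $l=1,2$, and the difference of two numbers in $[0,L_0|P_1-P_2|]$ obeys the same bound.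

\emph{Case $|\xi'|\ge4M|\xi_3|$.} Then $\xi'\ne0$ and $|\xi|\le2|\xi'|$. Let $\omega=\xi'/|\xi'|$ and $\vartheta=\xi_1x+\xi_2y+\xi_3\phi$. On $B_R$,
\[
\partial_\omega\vartheta\ge|\xi'|-2M|\xi_3|\ge\tfrac12|\xi'|,\qquad|\partial_\omega^2\vartheta|\le2M|\xi_3|\le\tfrac12|\xi'| .
\]
The function $|H|^q\Psi/\partial_\omega\vartheta$ is Lipschitz with compact support in $B_R$. Integrating by parts along each line parallel to $\omega$, we bound the integral by
\[
\int\Big(\frac{|\partial_\omega(|H|^q\Psi)|}{\partial_\omega\vartheta}+\frac{|H|^q|\Psi|\,|\partial_\omega^2\vartheta|}{(\partial_\omega\vartheta)^2}\Big)dx\,dy\le\frac{C\|\Psi\|_{C^1}}{|\xi'|}\le\frac{C\|\Psi\|_{C^1}}{|\xi|}.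
\]

\emph{Case $|\xi'|<4M|\xi_3|$.} Then $|\xi|\le(1+4M)|\xi_3|$. On $B_R$ the cutoff $\eta$ is the polynomial $R^2-x^2-y^2$, and $\eta\ge\frac34R^2$ on $\overline{B_{R/2}}$. So $\Psi/\eta$, extended by $0$, is a $C^2$ function with norm at most $C\|\Psi\|_{C^2}$ and compact support in the square $(-R,R)^2$. Let $a_k$, $k\in\mathbb{Z}^2$, be its Fourier coefficients with respect to the exponentials $e^{i\pi(k_1x+k_2y)/R}$. The function $(1-R^2\pi^{-2}\Delta)(\Psi/\eta)$ has coefficients $(1+|k|^2)a_k$, so by the Cauchy--Schwarz inequality and Parseval's identity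
\[
\sum_k|a_k|\le\Big(\sum_k(1+|k|^2)^{-2}\Big)^{1/2}\Big(\sum_k(1+|k|^2)^2|a_k|^2\Big)^{1/2}\le C\|\Psi\|_{C^2}.
\]
This is where two derivatives of $\Psi$ are used. The Fourier series converges uniformly to $\Psi/\eta$ on $B_R$, and the integral in the theorem equals
\[
\sum_ka_k\int_{B_R}e^{i\xi_3(\phi+s_1^{(k)}x+s_2^{(k)}y)}\,|H|^q\,\eta\,dx\,dy,\qquad s^{(k)}=\frac{\xi'+\pi k/R}{\xi_3}.
\]
The vectors $s^{(k)}$ are unbounded, but Proposition~\ref{prop:key} is uniform in $s\in\mathbb{R}^2$. It applies with $\lambda=|\xi_3|$, after complex conjugation if $\xi_3<0$ (the amplitude $|H|^q\eta$ is real). The sum is at most $C\|\Psi\|_{C^2}|\xi_3|^{-1}\le C\|\Psi\|_{C^2}|\xi|^{-1}$.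

\emph{The case $q\ge1$.} Since $H$ is a quadratic form in the entries of $D^2\phi$, we have $|H|\le2|D^2\phi|^2\le2M^2$, and each first partial derivative of $H$ is bounded by $4|D^2\phi||D^3\phi|$. Hence, where $H\ne0$,
\[
|H|^q|D^3\phi|\le(2M^2)^{q-1}\,2|D^2\phi|^2\,M,\qquad\big|\nabla|H|^q\big|=q|H|^{q-1}|\nabla H|\le q(2M^2)^{q-1}\,8M\,|D^2\phi| .
\]
Both bounds use $|H|^{q-1}\le(2M^2)^{q-1}$, which requires $q\ge1$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Every point of $S$ has a neighborhood in $S$ that, after a rigid motion taking the point to the origin, is the graph of a function $\phi$ over a disc $B'\supset\overline{B_R}$, with $\phi$ analytic near $\overline{B'}$ and therefore definable on $B'$. Cover $S_0$ by finitely many of the pieces lying over the discs $B_{R/2}$, and split $\psi$ by a smooth partition of unity subordinate to this cover. For $\psi$ supported in one piece, $\hat\mu_q(\xi)$ is given by \eqref{eq:graph} up to a rotation of $\xi$ and a unimodular factor, and $\|\Psi\|_{C^2}\le C\|\psi\|_{C^2}$.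 Since $q\ge1$, Theorem~\ref{thm:crit} applies with $T$ a point.
\end{proof}

\section{Surfaces tangent to a plane along a curve}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{The Hessian determinant.} Put $z=y-f(x)$ and $\tilde b(x,z)=b(x,z+f(x))$, so that $\phi(x,y)=g(x,z)$ with $g=z^m\tilde b(x,z)$. The chain rule gives
\[
\phi_{yy}=g_{zz},\qquad\phi_{xy}=g_{xz}-f'g_{zz},\qquad\phi_{xx}=g_{xx}-2f'g_{xz}+f'^2g_{zz}-f''g_z .
\]
In $H=\phi_{xx}\phi_{yy}-\phi_{xy}^2$ the terms containing $f'$ cancel, and
\[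
H=g_{xx}g_{zz}-g_{xz}^2-f''g_zg_{zz}.
\]
The functions $g_{xx},g_{xz},g_z,g_{zz}$ are divisible by $z^m,z^{m-1},z^{m-1},z^{m-2}$, respectively. So the first two terms are divisible by $z^{2m-2}$, while $g_zg_{zz}=z^{2m-3}(m^2(m-1)\tilde b^2+O(z))$. Therefore
\[
H=z^{2m-3}E,\qquad E(x,0)=-m^2(m-1)f''(x)\,\tilde b(x,0)^2,
\]
with $E$ analytic, and $E\ne0$ near the origin because $f''(0)\ne0$ and $b(0,0)\ne0$. Put $\gamma=(2m-3)q$. Then $|H|^q=|z|^\gamma|E|^q$, with $|E|^q$ smooth and positive near the origin. All neighborhoods below are independent of $q$.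

\emph{Sufficiency.} Let $q\ge\frac{m-1}{2m-3}$. Then $q>\frac12$ and $\gamma\ge m-1$. Choose discs $B'\supset\overline{B_R}$ so small that $\phi$ is analytic near $\overline{B'}$ and that on $\overline{B'}$ we have $E\ne0$, $|z|\le1$ and $|\phi_{yy}|=|z|^{m-2}|m(m-1)\tilde b+O(z)|\ge c_1|z|^{m-2}$ with $c_1>0$. Thus $|D^2\phi|\ge c_1|z|^{m-2}$. For $z\ne0$,
\[
\big|\nabla|H|^q\big|\le\gamma|z|^{\gamma-1}|\nabla z||E|^q+|z|^\gamma\big|\nabla|E|^q\big|\le C|z|^{\gamma-1}\le C|z|^{m-2},
\]
which is \eqref{eq:H2}. If $m=2$, then $|D^2\phi|\ge c_1$ and \eqref{eq:H1} holds because its left side is bounded. If $m\ge3$, three differentiations of $z^mb$ lower the power of $z$ by at most three, so $|D^3\phi|\le C|z|^{m-3}$ and $|H|^q|D^3\phi|\le C|z|^{\gamma+m-3}\le C|z|^{2m-4}$, which is \eqref{eq:H1}. For $\psi$ supported over $B_{R/2}$, Theorem~\ref{thm:crit} and \eqref{eq:graph} give $\hat\mu_q(\xi)=O(|\xi|^{-1})$.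

\emph{Necessity.} Let $0<q<\frac{m-1}{2m-3}$, so that $0<\gamma<m-1$, and take $\xi=(0,0,\lambda)$ in the given coordinates. Let $\varepsilon=\operatorname{sgn}b(0,0)$ and $t=z|\tilde b(x,z)|^{1/m}$, so that $\phi=\varepsilon t^m$. Since $\partial t/\partial z=|\tilde b|^{1/m}>0$ at $z=0$, the map $(x,z)\mapsto(x,t)$ is a diffeomorphism near the origin, and its inverse has the form $z=t\,\zeta(x,t)$ with $\zeta$ smooth, $\zeta>0$ and $\partial z/\partial t>0$. For $\psi$ supported over this neighborhood, \eqref{eq:graph} becomes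
\[
\hat\mu_q(0,0,\lambda)=\int e^{i\varepsilon\lambda t^m}|t|^\gamma\mathcal A(t)\,dt,\qquad\mathcal A(t)=\int\zeta^\gamma\,|E|^q\,\Psi\,\frac{\partial z}{\partial t}\,dx .
\]
Here $\mathcal A\in C_0^\infty(\mathbb{R})$, and $\mathcal A(0)>0$ because the integrand is non-negative and is positive at the origin. By Lemma~\ref{lem:homog},
\begin{equation}\label{eq:lower}
\lambda^{(\gamma+1)/m}\,|\hat\mu_q(0,0,\lambda)|\to|c|\,\mathcal A(0)>0\qquad(\lambda\to\infty).
\end{equation}
Since $(\gamma+1)/m<1$, the estimate $O(\lambda^{-1})$ fails.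
\end{proof}

\begin{remark}
The hypothesis $f''(0)\ne0$ fixes the order $2m-3$ of vanishing of $H$ and cannot be omitted: for $f\equiv0$ and $b\equiv1$ the surface is a cylinder, $K\equiv0$, and $\hat\mu_q=0$ for every $q>0$. For $q$ below the threshold, \eqref{eq:H2} fails, since $|\partial_y|H|^q|\ge c|z|^{\gamma-1}$ and $|D^2\phi|\le C|z|^{m-2}$ for small $z\ne0$, while $\gamma-1<m-2$. So on this class, \eqref{eq:H2} holds exactly when $\hat\mu_q$ decays optimally.
\end{remark}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]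
The surface $X_3=(X_2-X_1^2)^2$ is the case $m=2$, $f(x)=x^2$, $b\equiv1$ of Theorem~\ref{thm:class}, with $\gamma=q$. Fix a smooth $\psi\ge0$ with $\psi(0)>0$ and small support. For every $0<q<1$, \eqref{eq:lower} shows that $|\hat\mu_q(0,0,\lambda)|$ is asymptotic to a positive multiple of $\lambda^{-(1+q)/2}$, which is not $O(\lambda^{-1})$. So no $q'<1$ belongs to the set whose infimum defines $q_0$. By the upper bound proved in Section~\ref{sec:crit}, $q'=1$ does belong to it. Hence $q_0=1$, and optimal decay holds for every $q\ge q_0$, including $q=q_0$.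
\end{proof}

\begin{thebibliography}{9}

\bibitem{DOI}
\emph{Damped Oscillatory Integrals and Weierstrass Polynomials},
\texttt{https://bulletin.nuu.uz/cgi/viewcontent.cgi?article=1102\&context=journal}.

\bibitem{vdD}
van den Dries, \emph{Tame Topology and O-minimal Structures}.

\bibitem{vdDMM}
van den Dries, Macintyre and Marker, Ann. of Math. 140 (1994).

\bibitem{vdDM}
van den Dries and Miller, Israel J. Math. 85 (1994).

\end{thebibliography}
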